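# A graph whose tree cover number exceeds its positive semidefinite maximum nullity

## Two theorems on the graphs $H_n$ and $J_{N,n}$

All graphs are finite and simple.

**Theorem 1.** For $k\ge 3$ put $n=2k+1$, take indices in $\mathbb Z_n$, and let $H_n$ be the graph on the $2n$ vertices $u_i,w_i$ $(i\in\mathbb Z_n)$ with the edges

* $u_iu_{i+1}$ (*cycle edges*),
* $u_{i-1}u_{i+1}$ (*chords*),
* $w_iu_{i-1}$ and $w_iu_{i+1}$ (*$w$-edges*).

For every $k\ge5$, the tree cover number and the positive semidefinite maximum nullity of $H_{2k+1}$ are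
$$T(H_{2k+1})=k+1,\qquad M_+(H_{2k+1})=k .$$
In particular $H_{11}$, which has 22 vertices and 44 edges, has $T=6>5=M_+$.

**Theorem 2.** For $N\ge1$ let $J_{N,n}$ be obtained from $N$ disjoint copies of $H_n$ by identifying all copies of $u_0$ to one vertex and all copies of $u_2$ to one vertex. The copies of the chord $u_0u_2$ become one edge, and everything else stays disjoint.

(a) For $k\ge5$ and $N\ge1$: $T(J_{N,2k+1})=(k-1)N+2$ and $M_+(J_{N,2k+1})=(k-2)N+2$. Hence $T-M_+=N$ is unbounded on connected graphs. For $k=5$, $T/M_+=(4N+2)/(3N+2)\to4/3$.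

(b) Within the family $H_{2k+1}$, $k\ge3$, the range in Theorem 1 is sharp: $M_+(H_7)=T(H_7)=4$ and $M_+(H_9)=T(H_9)=5$.

(c) In Theorem 1 and in (a), the values of $M_+$ are the same if real symmetric matrices are replaced by complex Hermitian ones.

Now let us say what the two parameters are, and why one would compare them.

## Tree covers, nullity, and their values on small graphs

**Definition (tree cover).** A *tree cover* of $G$ is a collection of vertex-disjoint trees, each occurring as an induced subgraph of $G$, that together cover all vertices. The *tree cover number* $T(G)$ is the smallest number of trees in a tree cover.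

Single vertices and single edges are allowed as trees. The word "induced" matters: if a tree of the cover uses two edges $ab$, $bc$, then $ac$ must not be an edge of $G$.

**Definition (positive semidefinite maximum nullity).** For $G$ on $\{1,\dots,m\}$ let $\mathcal S_+(G)$ be the set of real symmetric positive semidefinite (PSD) matrices $A=(a_{ij})$ such that, for $i\ne j$, $a_{ij}\ne0$ if and only if $ij$ is an edge; the diagonal is unrestricted. Then
$$M_+(G)=\max\{\operatorname{null}A: A\in\mathcal S_+(G)\}.$$

A real PSD matrix of rank $r$ is the same thing as the Gram matrix of vectors $v_1,\dots,v_m$ spanning an $r$-dimensional space. So a large nullity means that few dimensions suffice for vectors with $v_i\cdot v_j\neq0$ exactly at the edges.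

Small cases:

* *The path on three vertices.* It is a tree, so $T=1$. The end vectors satisfy $v_1\perp v_3$, and both are nonzero, since each has a nonzero product with $v_2$. So the rank is at least 2. The vectors $e_1,\ e_1+e_2,\ e_2$ give rank 2. Thus $M_+=1$.
* *The complete graph $K_m$, $m\ge2$.* An induced tree has at most 2 vertices, so $T=\lceil m/2\rceil$. The all-ones matrix has rank 1, and rank 0 is impossible, so $M_+=m-1$.
* *The 4-cycle.* It is not a tree, and two opposite edges cover it, so $T=2$. The nonzero vectors $v_1$ and $v_3$ are orthogonal, so the rank is at least 2. The vectors $(1,0),(1,1),(0,1),(1,-1)$ have consecutive products $1,1,-1,1$ and opposite products $0,0$. So $M_+=2$.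

In each case $T\le M_+$. Known results point the same way: $T(G)=M_+(G)$ if $G$ is outerplanar, $T(G)\le M_+(G)$ if $G$ is chordal, and $T(G)=M_+(G)$ if $G$ is a partial 2-tree. Conjecture 17 (Barioli et al.), as given in "Connections to zero forcing: Tree covers and power domination" (http://www.aimath.org/~hogben/Bozeman-thesis.pdf), says that $T(G)\le M_+(G)$ for every graph $G$. Theorem 1 disproves it, and Theorem 2 says that the gap can be as large as we like on connected graphs.

We use the following textbook facts; matrices are complex Hermitian unless stated otherwise.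

* **Fact 1.** If $A$ is PSD and $x^*Ax=0$, then $Ax=0$. In particular a zero diagonal entry forces its whole row to vanish.
* **Fact 2 (Schur complement).** Let $A=\begin{pmatrix}X&Y\\Y^*&D\end{pmatrix}$ with $D$ positive definite, and let $B=X-YD^{-1}Y^*$. Then $A$ is congruent to the block diagonal matrix with blocks $B$ and $D$. So $A$ is PSD if and only if $B$ is, and $\operatorname{rank}A=\operatorname{rank}B+\operatorname{rank}D$.
* **Fact 3.** Let $B$ have rank $r$, and let $M=B[O,E]$ (rows $O$, columns $E$) be an invertible $r\times r$ submatrix. Then $B[X,Y]=B[X,E]\,M^{-1}B[O,Y]$ for all index sets $X,Y$. Indeed the rows in $O$ are $r$ independent rows, so every row is a combination of them: $B=R\,B[O,\cdot]$ for some $R$. Restricting to the columns $E$ gives $B[\cdot,E]=RM$, so $R=B[\cdot,E]M^{-1}$.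

## The graph $H_n$ and the count of tree edges

In $H_n$ the vertices $u_i$ form the square of a cycle: each $u_i$ is joined to $u_{i\pm1}$ and $u_{i\pm2}$. On each chord $u_{i-1}u_{i+1}$ sits one extra vertex $w_i$ of degree 2, making a triangle
$$\Delta_i=\{u_{i-1},u_{i+1},w_i\}.$$
For example, in $H_7$ the neighbors of $u_0$ are $u_1,u_6$ (cycle edges), $u_2,u_5$ (chords) and $w_1,w_6$. The number of edges is $n+n+2n=4n$, and every edge is either a cycle edge or lies in exactly one $\Delta_i$.

**Proposition 1.** $T(H_{2k+1})=k+1$ for all $k\ge3$.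

**Step 1: the lower bound, by counting edges used by the trees.** A cover of $2n$ vertices by $t$ trees contains $2n-t$ edges in total; call these *tree edges*. Few trees means many tree edges, so we bound the number of tree edges from above.

Each $\Delta_i$ contains at most one tree edge. Two tree edges of $\Delta_i$ would share a vertex and so lie in one tree; that tree is induced and would contain all three vertices of the triangle, which is impossible. This allows at most $n$ tree edges inside the $\Delta_i$.

The remaining tree edges are cycle edges, and these form a matching of the cycle $u_0u_1\cdots u_{2k}$. Two of them sharing a vertex, $u_{i-1}u_i$ and $u_iu_{i+1}$, would lie in one tree, and that induced tree would contain the triangle $u_{i-1}u_iu_{i+1}$. A matching of a cycle of length $2k+1$ has at most $k$ edges.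

Hence $2n-t\le n+k$, so $t\ge n-k=k+1$.

**Step 2: the upper bound, by an explicit cover.** Take the sets $\{u_{2j},u_{2j+1},w_{2j+1},w_{2j+2}\}$ for $0\le j\le k-1$, and $\{u_{2k},w_0\}$. They partition the vertices. Since $w_i$ is adjacent only to $u_{i-1}$ and $u_{i+1}$, each of the first sets induces the path $w_{2j+1}\,u_{2j}\,u_{2j+1}\,w_{2j+2}$. The last set induces an edge, since $w_0$ is adjacent to $u_{-1}=u_{2k}$. This is a cover by $k+1$ trees. $\blacksquare$

For $H_{11}$ the six trees are $w_1u_0u_1w_2$, $w_3u_2u_3w_4$, $w_5u_4u_5w_6$, $w_7u_6u_7w_8$, $w_9u_8u_9w_{10}$ and $u_{10}w_0$.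

## A clique cover gives $M_+(H_n)\ge k$

**Proposition 2.** For $k\ge3$ there is a matrix in $\mathcal S_+(H_{2k+1})$ with nonnegative entries and rank at most $3k+2$. Hence $M_+(H_{2k+1})\ge k$.

*Proof.* We cover the edges by few cliques. The $n$ triangles $\Delta_i$ cover all chords and $w$-edges. The $k$ triangles $\{u_{i-1},u_i,u_{i+1}\}$ with $i=1,3,\dots,2k-1$ cover the cycle edges $u_0u_1,\dots,u_{2k-1}u_{2k}$. The edge $\{u_{2k},u_0\}$ covers the last cycle edge. This makes $n+k+1=3k+2$ cliques.

Add up the all-ones matrices on these cliques, each extended by zeros. Each summand is PSD of rank 1, so the sum is PSD of rank at most $3k+2$. Its off-diagonal entries are positive exactly at pairs lying in a common clique, which are exactly the edges. The nullity is at least $2n-(3k+2)=k$. $\blacksquare$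

So $M_+\ge k$ while $T=k+1$. Everything now depends on whether some cleverer matrix reaches nullity $k+1$.

## Eliminating the vertices $w_i$

Write $\mathcal P_n$ $(n=2k+1)$ for the set of Hermitian matrices $B$ indexed by $\mathbb Z_n$ such that $b_{i,i+1}\ne0$ for all $i$, and $b_{ij}=0$ whenever the cyclic distance of $i$ and $j$ is at least 3. Diagonal entries and entries at distance 2 are arbitrary; **zero is allowed at distance 2.**

This freedom at distance 2 comes from the vertices $w_i$. Here is the phenomenon on one triangle: in the $3\times3$ all-ones matrix on $\{u_{i-1},u_{i+1},w_i\}$, the Schur complement of the $w_i$ entry is the $2\times 2$ zero matrix. The chord entry was nonzero, and after eliminating $w_i$ it has disappeared.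

**Lemma 1.** Let $n=2k+1\ge7$.

(a) Let $A$ be a PSD Hermitian matrix indexed by $V(H_n)$ which is nonzero at cycle edges and $w$-edges, zero at all non-adjacent pairs, and arbitrary at chords and on the diagonal. Then there is a PSD matrix $B\in\mathcal P_n$ with $\operatorname{null}B=\operatorname{null}A$.

(b) For every real PSD $B\in\mathcal P_n$ there is $A\in\mathcal S_+(H_n)$ with $\operatorname{null}A=\operatorname{null}B$.

*Proof of (a).* Let $U=\{u_i\}$, $W=\{w_i\}$. No two $w$'s are adjacent, so $A[W,W]$ is diagonal, with entries $d_i$. By Fact 1, $d_i>0$, because the row of $w_i$ contains a nonzero entry. Let $B$ be the Schur complement of $A[W,W]$ in $A$, that is,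
$$B=A[U,U]-\sum_i d_i^{-1}b_ib_i^*,\qquad b_i=A[U,\{w_i\}].$$
By Fact 2, $B$ is PSD and $\operatorname{rank}A=n+\operatorname{rank}B$. Hence $\operatorname{null}A=2n-n-\operatorname{rank}B=\operatorname{null}B$. The vector $b_i$ is supported on $\{u_{i-1},u_{i+1}\}$, so $b_ib_i^*$ changes $A[U,U]$ only on the diagonal and at the distance-2 pair $\{i-1,i+1\}$. Entries at distance 1 stay nonzero and entries at distance at least 3 stay zero, so $B\in\mathcal P_n$.

*Proof of (b).* Choose real $t_i\ne0$ with $b_{i-1,i+1}+t_i^2\ne0$. Let $\epsilon_j$ be the standard unit vectors of $\mathbb R^n$. Put $A[W,W]=I$, let the row of $w_i$ be $t_i$ at $u_{i-1}$ and $u_{i+1}$ and $0$ elsewhere on $U$, and put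
$$A[U,U]=B+\sum_i t_i^2(\epsilon_{i-1}+\epsilon_{i+1})(\epsilon_{i-1}+\epsilon_{i+1})^T .$$
The Schur complement of $A[W,W]$ is $B$, so $A$ is PSD and $\operatorname{null}A=\operatorname{null}B$ by Fact 2. Each distance-2 pair is $\{i-1,i+1\}$ for exactly one $i$, so the chord entry of $A$ is $b_{i-1,i+1}+t_i^2\ne0$. Entries at distance 1 are those of $B$, hence nonzero; entries at distance at least 3 are zero; $w$-edges carry $t_i\ne0$. So $A\in\mathcal S_+(H_n)$. $\blacksquare$

The problem is now about $n\times n$ cyclic band matrices: how small can the rank of $B\in\mathcal P_n$ be?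

## Two bounds valid for every $k\ge3$

The natural first attempt is to run a recurrence along the band, and, where it breaks, to look for a large triangular submatrix.

**Lemma 2.** Let $B\in\mathcal P_n$, $n=2k+1\ge7$.

(i) If all $b_{i-1,i+1}\ne0$, then $\operatorname{null}B\le4$.

(ii) If some $b_{i-1,i+1}=0$, then $\operatorname{rank}B\ge k$.

Consequently $\operatorname{null}B\le\max(4,n-k)=k+1$ in all cases.

*Proof of (i).* We show that a kernel vector is determined by four coordinates. Let $Bx=0$ with $x_0=x_1=x_2=x_3=0$. For $i=2,3,\dots,n-3$, row $i$ reads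
$$b_{i,i-2}x_{i-2}+b_{i,i-1}x_{i-1}+b_{ii}x_i+b_{i,i+1}x_{i+1}+b_{i,i+2}x_{i+2}=0 .$$
Since $b_{i,i+2}\ne0$, row 2 gives $x_4=0$, row 3 gives $x_5=0$, and so on up to $x_{n-1}=0$.

*Proof of (ii).* We find an invertible $k\times k$ submatrix. Rotating the indices, assume $b_{2k,1}=b_{n-1,1}=0$. Split $\mathbb Z_n=O\cup E\cup\{0\}$ with
$$O=\{o_1,\dots,o_k\},\ o_a=2a-1,\qquad E=\{e_1,\dots,e_k\},\ e_a=2a .$$
Consider $M=B[O,E]$. We have $e_b-o_a=2(b-a)+1$, an odd number between $-(2k-3)$ and $2k-1$. It equals $\pm1$ exactly for $b=a$ and $b=a-1$. It equals $2k-1$, which is cyclic distance 2, only for $(o_1,e_k)=(1,2k)$, where $B$ vanishes by assumption. In all other cases its absolute value is an odd number between $3$ and $2k-3$, so the cyclic distance is at least 3. Thus $M$ is lower bidiagonal, with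
$$M_{aa}=b_{2a-1,2a}\ne0,\qquad M_{a,a-1}=b_{2a-1,2a-2}\ne0,$$
and all other entries zero. So $M$ is invertible and $\operatorname{rank}B\ge k$.

For the last claim, $n-k=k+1\ge4$. $\blacksquare$

With Lemma 1(a) and Proposition 2 this gives $k\le M_+(H_{2k+1})\le k+1$ for all $k\ge3$. We are exactly one short of a counterexample. No argument that is uniform in $k\ge3$ can gain this one, as we now see.

## Rank $k$ does occur for $k=3$ and $k=4$: Theorem 2(b)

By Proposition 1, Lemma 1(a) and Lemma 2, $M_+(H_n)\le k+1=T(H_n)$ for $k=3,4$. By Lemma 1(b), for equality it suffices to exhibit a real PSD matrix $B\in\mathcal P_n$ of rank $k$, because its nullity is then $n-k=k+1$.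

**The case $n=7$, rank 3.** Let $S$ be the $7\times7$ cyclic shift matrix, $C=(S+S^{-1})/2$, $c_j=\cos(2\pi j/7)$, and
$$B=(C-c_2I)(C-c_3I)=\tfrac14(S^2+2I+S^{-2})-\tfrac{c_2+c_3}{2}(S+S^{-1})+c_2c_3I .$$
Entries at distance 3 are 0. Entries at distance 1 are $-(c_2+c_3)/2\ne0$, because $c_2,c_3<0$. So $B\in\mathcal P_7$. The eigenvalues are $(c_j-c_2)(c_j-c_3)$, $j\in\mathbb Z_7$. They are nonnegative, because $c_2>c_3$ are the two smallest of the values $1,c_1,c_2,c_3$. They vanish exactly for $j=2,3,4,5$. So $B$ is PSD of rank 3.

**The case $n=9$, rank 4.** With $e_1,\dots,e_4$ orthonormal, let $B$ be the Gram matrix of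
$$v_1=v_2=e_1,\quad v_4=v_5=e_2,\quad v_7=v_8=e_3,$$
$$v_0=e_1-e_3+e_4,\quad v_3=e_2-e_1+e_4,\quad v_6=e_3-e_2+e_4 .$$
Consecutive products: $v_0v_1=v_1v_2=1$, $v_2v_3=-1$, $v_3v_4=v_4v_5=1$, $v_5v_6=-1$, $v_6v_7=v_7v_8=1$, $v_8v_0=-1$, all nonzero. At distance at least 3: $v_0v_3=v_3v_6=v_6v_0=-1+1=0$; also $v_0\perp v_4,v_5$, $v_3\perp v_7,v_8$, $v_6\perp v_1,v_2$; and $e_1,e_2,e_3$ are mutually orthogonal. So $B\in\mathcal P_9$. It is PSD, and its rank is 4, since $e_1,e_2,e_3,v_0$ span.

Hence $M_+(H_7)=T(H_7)=4$ and $M_+(H_9)=T(H_9)=5$, which is Theorem 2(b). $\blacksquare$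

The matrix for $n=9$ has nullity $5>4$, so by Lemma 2(i) it must have a zero at distance 2; indeed $v_8\cdot v_1=e_3\cdot e_1=0$. That is where the recurrence has to stop: it would divide by zero.

## A full triangular inverse between banded blocks: rank $k$ is impossible for $k\ge5$

What can be said if $\operatorname{rank}B$ equals $k$ exactly? Then the block $M$ of Lemma 2(ii) determines all of $B$ by Fact 3: every other block is $B[X,E]\,M^{-1}B[O,Y]$. Now $M$ is bidiagonal, but $M^{-1}$ is a *full* lower triangular matrix, while every block of $B$ is sparse. A sparse matrix times a full triangular one times a sparse one must come out sparse. The conditions in the middle of the band, away from its two ends, turn out to be contradictory; when $k\le4$ there is not enough middle.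

**Lemma 3.** If $k\ge5$ and $B\in\mathcal P_{2k+1}$, then $\operatorname{rank}B\ge k+1$, i.e. $\operatorname{null}B\le k$.

Note that $B$ is not assumed PSD.

**Step 1: reduce to a vanishing entry at distance 2.** If all $b_{i-1,i+1}\ne0$, then Lemma 2(i) gives $\operatorname{rank}B\ge n-4=2k-3\ge k+1$. Otherwise rotate so that $b_{2k,1}=0$. By Lemma 2(ii), $\operatorname{rank}B\ge k$. Suppose for contradiction that $\operatorname{rank}B=k$.

**Step 2: record the shape of every block.** Use $O,E,M$ as in Lemma 2, and put
$$P=B[E,E],\quad Q=B[O,O],\quad f=B[E,\{0\}],\quad g=B[O,\{0\}].$$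

* $P$ and $Q$ are Hermitian and tridiagonal: positions $a,b$ with $2\le|a-b|\le k-1$ correspond to indices differing by $2|a-b|$, which lies between $4$ and $2k-2$, so the cyclic distance is at least 3.
* $g=(\alpha,0,\dots,0,\beta)^T$ with $\alpha=b_{1,0}\ne0$: the index $2a-1$ has distance $\min(2a-1,\,2k+2-2a)$ from $0$. This is 1 for $a=1$, 2 for $a=k$, and at least 3 otherwise.
* $f=(\gamma,0,\dots,0,\delta)^T$ with $\delta=b_{2k,0}\ne0$: the index $2a$ has distance $\min(2a,\,2k+1-2a)$ from $0$. This is 2 for $a=1$, 1 for $a=k$, and at least 3 otherwise.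

**Step 3: normalize $M$ so that its inverse is explicit.** Replace $B$ by $\Lambda B\Lambda^*$ with $\Lambda$ an invertible diagonal matrix. This changes neither the rank nor the zero pattern, and it keeps $B$ Hermitian. It multiplies $b_{j,j+1}$ by $\lambda_j\overline{\lambda_{j+1}}$. Put $\lambda_0=\lambda_1=1$ and choose $\lambda_2,\lambda_3,\dots,\lambda_{2k}$ successively so that
$$b_{j,j+1}=1\ (j\text{ odd}),\qquad b_{j,j+1}=-1\ (j\text{ even}),\qquad 1\le j\le2k-1 .$$
Then $M_{aa}=b_{2a-1,2a}=1$ and $M_{a,a-1}=b_{2a-1,2a-2}=-1$. For $k=5$,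
$$M=\begin{pmatrix}1&0&0&0&0\\-1&1&0&0&0\\0&-1&1&0&0\\0&0&-1&1&0\\0&0&0&-1&1\end{pmatrix},\qquad M^{-1}=\begin{pmatrix}1&0&0&0&0\\1&1&0&0&0\\1&1&1&0&0\\1&1&1&1&0\\1&1&1&1&1\end{pmatrix}.$$
In general $M^{-1}=L$ with $L_{pq}=1$ for $p\ge q$ and $L_{pq}=0$ otherwise.

**Step 4: write down what rank $k$ means.** We apply Fact 3 with this $M$. Note that $B[E,O]=M^*=M^T$, since $M$ is now real. Taking $(X,Y)=(E,O)$, $(E,\{0\})$, $(\{0\},O)$ gives $PLQ=M^T$, $PLg=f$ and $g^*=f^*LQ$. Taking adjoints in the last one, we have
$$PLQ=M^T,\qquad PLg=f,\qquad QL^Tf=g. \tag{1}$$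

**Step 5: extract zero row sums from the two vector equations.** Multiplying by $L$ forms partial sums from the top: $(Lg)_p=g_1+\dots+g_p=\alpha$ for $p<k$. Row 3 of $PLg=f$ involves only $p=2,3,4$, all at most $k-1$ because $k\ge5$, and $f_3=0$. So $\alpha(P_{32}+P_{33}+P_{34})=0$, i.e.
$$P_{32}+P_{33}+P_{34}=0. \tag{2}$$
Multiplying by $L^T$ forms partial sums from the bottom: $(L^Tf)_q=f_q+\dots+f_k=\delta$ for $q\ge2$. Rows $j=3$ and $j=4$ of $QL^Tf=g$ involve only indices $q\ge2$, and $g_3=g_4=0$ because $4\le k-1$. So $\delta(Q_{j,j-1}+Q_{jj}+Q_{j,j+1})=0$ for $j=3,4$. Divide by $\delta$, conjugate and use that $Q$ is Hermitian: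
$$Q_{23}+Q_{33}+Q_{43}=0,\qquad Q_{34}+Q_{44}+Q_{54}=0. \tag{3}$$
If $k=4$, then $(Lg)_4=\alpha+\beta$ and $g_4=\beta$. So this derivation no longer gives (2) or the second equation of (3).

**Step 6: read off four entries of $PLQ=M^T$.** The $(i,j)$ entry says
$$\sum_{p\ge q}P_{ip}Q_{qj}=M_{ji},$$
where, since $P$ and $Q$ are tridiagonal, only $|p-i|\le1$ and $|q-j|\le1$ contribute.

*Entry $(2,4)$.* Here $p\le3$ and $q\ge3$, so only $p=q=3$ contributes, and $M_{42}=0$:
$$P_{23}Q_{34}=0. \tag{4}$$

*Entry $(3,5)$.* Here $p\le4$ and $q\ge4$, so only $p=q=4$ contributes, and $M_{53}=0$: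
$$P_{34}Q_{45}=0. \tag{5}$$

*Entry $(4,3)$.* Here $p\in\{3,4,5\}$ and $q\in\{2,3,4\}$, and of the nine pairs only $(3,4)$ violates $p\ge q$. Since $M_{34}=0$,
$$(P_{43}+P_{44}+P_{45})(Q_{23}+Q_{33}+Q_{43})-P_{43}Q_{43}=0 .$$
The second factor vanishes by (3). So $P_{43}Q_{43}=0$, and after conjugating,
$$P_{34}Q_{34}=0. \tag{6}$$

*Entry $(3,4)$.* Here $p\in\{2,3,4\}$ and $q\in\{3,4,5\}$, and exactly the pairs $(3,3),(4,3),(4,4)$ satisfy $p\ge q$. Since $M_{43}=-1$,
$$P_{33}Q_{34}+P_{34}Q_{34}+P_{34}Q_{44}=-1. \tag{7}$$

**Step 7: derive a contradiction, using that diagonal entries of Hermitian matrices are real.**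

If $P_{34}=0$, then (7) gives $P_{33}Q_{34}=-1$, and (2) gives $P_{32}=-P_{33}$, which is real. So $P_{23}=\overline{P_{32}}=-P_{33}$ and $P_{23}Q_{34}=1$, contradicting (4).

If $P_{34}\ne0$, then $Q_{34}=0$ by (6). Now (7) gives $P_{34}Q_{44}=-1$, and the second equation of (3) gives $Q_{54}=-Q_{44}$, which is real. So $Q_{45}=\overline{Q_{54}}=-Q_{44}$ and $P_{34}Q_{45}=1$, contradicting (5). $\blacksquare$

**Corollary 1.** Let $k\ge5$. Every matrix $A$ as in Lemma 1(a) has $\operatorname{null}A\le k$.

*Proof.* By Lemma 1(a), $\operatorname{null}A=\operatorname{null}B$ with $B\in\mathcal P_{2k+1}$. Apply Lemma 3. $\blacksquare$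

**Proof of Theorem 1.** Let $k\ge5$. Every matrix in $\mathcal S_+(H_{2k+1})$ satisfies the hypotheses of Lemma 1(a), so $M_+(H_{2k+1})\le k$ by Corollary 1. Proposition 2 gives $M_+(H_{2k+1})\ge k$, and Proposition 1 gives $T(H_{2k+1})=k+1$. $\blacksquare$

So Conjecture 17 is false: $T(H_{11})=6>5=M_+(H_{11})$.

## Gluing copies along the chord $u_0u_2$: Theorem 2(a)

Taking $N$ disjoint copies of $H_{2k+1}$ already makes the gap equal to $N$: a tree of a cover lies in one component, and the matrices are block diagonal, so both $T$ and $M_+$ add over components. But that graph is disconnected for $N\ge2$, and the ratio stays at $(k+1)/k$, which is $6/5$ for $k=5$. Gluing repairs both: in comparison with the disjoint union, each copy loses 2 from $T$ and 2 from $M_+$, and 2 is added back once to each.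

In $J=J_{N,n}$, put $C=\{u_0,u_2\}$ and let $D_c$ be the vertex set of copy $c$ minus $C$. There are no edges between different $D_c$'s. Since $|D_c|=2n-2=4k$, we have $|V(J)|=2+4kN$. The graph is connected because each copy is. Let $k\ge5$.

**Step 1: lower bound for $T$, by the same count of tree edges.** Every edge of $J$ is a cycle edge of some copy or lies in some triangle $\Delta_i$ of some copy. As in Proposition 1, each of the $Nn$ triangles contains at most one tree edge, and the cycle edges of a given copy that are tree edges form a matching of its $n$-cycle, so there are at most $k$ per copy. So there are at most $N(n+k)=N(3k+1)$ tree edges. A cover with $t$ trees has $2+4kN-t$ of them, hence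
$$T(J)\ge2+4kN-N(3k+1)=(k-1)N+2 .$$

**Step 2: upper bound for $T$, by uniting the trees at the glued vertices.** Take in each copy the cover of Proposition 1. In every copy $u_0$ lies in the tree on $\{u_0,u_1,w_1,w_2\}$ and $u_2$ lies in the tree on $\{u_2,u_3,w_3,w_4\}$. Unite the $N$ trees containing $u_0$ into one set, and the $N$ trees containing $u_2$ into another. Neither set contains both $u_0$ and $u_2$, and vertices of different copies outside $C$ are non-adjacent. So each united set induces $N$ paths sharing exactly one vertex, which is a tree. Each copy contributes $k+1-2$ further trees, so the cover has $2+N(k-1)$ trees. Thus $T(J)=(k-1)N+2$.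

**Step 3: lower bound for $M_+$, by adding the clique matrices.** Sum over the copies the matrices of Proposition 2, extended by zeros. The off-diagonal entries are positive exactly at the edges of $J$; the contributions at the common edge $u_0u_2$ are all positive, so nothing cancels. The sum lies in $\mathcal S_+(J)$ and has rank at most $N(3k+2)$. So
$$M_+(J)\ge2+4kN-N(3k+2)=(k-2)N+2 .$$

**Step 4: cut the kernel into the copies.** Let $A$ be a PSD Hermitian matrix with graph $J$. The kernel vectors $x$ of $A$ that vanish on $C$ form a subspace of codimension at most $2$ in $\ker A$. For such $x$, the rows in $D_c$ of $Ax=0$ read $A[D_c,D_c]\,x_{D_c}=0$, because $x_C=0$ and no edge joins $D_c$ to another $D_{c'}$. Since $x$ is determined by the pieces $x_{D_c}$,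
$$\operatorname{null}A\le2+\sum_{c=1}^N\operatorname{null}A[D_c,D_c]. \tag{8}$$

**Step 5: show $\operatorname{null}A[D_c,D_c]\le k-2$, by putting $C$ back at no cost in rank.** Corollary 1 speaks about matrices on all of $H_n$, so we rebuild such a matrix from $A[D_c,D_c]$. Fix $c$ and put $K=A[D_c,D_c]$, $G=A[D_c,C]$.

First, $\operatorname{range}G\subseteq\operatorname{range}K$. If $Ky=0$, extend $y$ by zeros to a vector $\tilde y$ on $V(J)$. Then $\tilde y^*A\tilde y=y^*Ky=0$, so $A\tilde y=0$ by Fact 1, and in particular $G^*y=0$. So $\ker K\subseteq\ker G^*$; taking orthogonal complements gives the inclusion. Let $K^+$ be the Moore–Penrose inverse of $K$. It is Hermitian, $K^+KK^+=K^+$, and $KK^+$ is the orthogonal projection onto $\operatorname{range}K$. Hence $KK^+G=G$.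

Now let
$$A'=\begin{pmatrix}K^+G&I\end{pmatrix}^*K\begin{pmatrix}K^+G&I\end{pmatrix}=\begin{pmatrix}G^*K^+G&G^*\\G&K\end{pmatrix},$$
where the blocks were computed from $K^+KK^+=K^+$ and $KK^+G=G$. This matrix is PSD because $K$ is. Since $\begin{pmatrix}K^+G&I\end{pmatrix}$ has full row rank, $\operatorname{rank}A'=\operatorname{rank}K$. As $A'$ has two more rows than $K$, $\operatorname{null}A'=\operatorname{null}K+2$.

Finally, $A'$ differs from the principal submatrix of $A$ on copy $c$ only in the $C\times C$ block, that is, at two diagonal entries and at the chord $u_0u_2$. These are places where Lemma 1(a) imposes nothing. This is the reason for gluing along a chord, and for allowing arbitrary chord entries in Lemma 1(a). So Corollary 1 applies to $A'$: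
$$\operatorname{null}K+2=\operatorname{null}A'\le k .$$

**Step 6: combine.** From (8) and Step 5, $\operatorname{null}A\le2+N(k-2)$. With Step 3, $M_+(J)=(k-2)N+2$. Therefore $T(J)-M_+(J)=N$, and for $k=5$ the ratio is $(4N+2)/(3N+2)$, which tends to $4/3$. This proves Theorem 2(a). $\blacksquare$

The supremum of $T/M_+$ over all graphs is not determined here.

## Hermitian matrices: Theorem 2(c)

Allowing complex Hermitian PSD matrices could only increase the maximum nullity. But each upper bound used for Theorem 1 and for (a), namely Lemma 1(a), Lemma 2, Lemma 3, Corollary 1 and Steps 4 to 6 above, was proved for Hermitian matrices. The matrices that give the lower bounds, from Proposition 2 and from Step 3, are real. So the values of $M_+$ in Theorem 1 and in (a) are the same over the complex numbers. $\blacksquare$
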